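\title{A Banach algebra that is not weakly amenable although its second dual is}

\begin{abstract}
We construct a unital Banach algebra $A$, a $4\times4$ algebra of matrix type built from $\ell^1$ and $c_0$, such that the second dual $A''$ with the first Arens product is weakly amenable while $A$ is not. Every non-reflexive Banach space gives such an algebra, and all of its higher even duals are weakly amenable for either Arens product. The proof computes $H^1(A,A')$ exactly for a family of algebras that depends on two bilinear forms and is closed under taking second duals. A non-inner derivation on $A$ exists because two products in $A$ are given by the same form; in $A''$ they are given by the two Arens extensions of that form, and the derivation disappears when these differ.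
\end{abstract}

\section{Introduction}\label{sec:intro}

Banach spaces and algebras are complex. We write $X'$ for the dual of $X$, we write $\langle x,\lambda\rangle$ or $\langle\lambda,x\rangle$ for the value of $\lambda\in X'$ at $x\in X$, and we regard $X$ as a closed subspace of $X''$.

Let $A$ be a Banach algebra and $E$ a Banach $A$-bimodule, that is, a Banach space that is an $A$-bimodule with bounded actions. A \emph{derivation} $D\colon A\to E$ is a linear map with $D(ab)=a\cdot D(b)+D(a)\cdot b$. It is \emph{inner} if $D(a)=a\cdot x-x\cdot a$ for some $x\in E$. The quotient of the space of continuous derivations by the subspace of inner ones is denoted by $H^1(A,E)$. The dual $E'$ is a Banach $A$-bimodule under $\langle y,a\cdot f\rangle=\langle y\cdot a,f\rangle$ and $\langle y,f\cdot a\rangle=\langle a\cdot y,f\rangle$; in particular $A'$ is one under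
\[
\langle b,a\cdot\lambda\rangle=\langle ba,\lambda\rangle,\qquad \langle b,\lambda\cdot a\rangle=\langle ab,\lambda\rangle\qquad(a,b\in A,\ \lambda\in A').
\]
The algebra $A$ is \emph{amenable} if $H^1(A,E')=0$ for every Banach $A$-bimodule $E$, and \emph{weakly amenable} if $H^1(A,A')=0$. Weak amenability asks that the product of $A$ be rich enough to leave no room for derivations into $A'$ beyond the inner ones. The algebra $\mathbb C$ is weakly amenable, since $D(1)=2D(1)$ forces $D=0$. A nonzero Banach space with zero product is not: every bounded linear map $A\to A'$ is a derivation, and the only inner derivation is $0$.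

The \emph{first Arens product} $\square$ on $A''$ is defined in two steps by
\[
\langle a,\Psi\cdot\lambda\rangle=\langle\Psi,\lambda\cdot a\rangle,\qquad \langle\Phi\,\square\,\Psi,\lambda\rangle=\langle\Phi,\Psi\cdot\lambda\rangle\qquad(a\in A,\ \lambda\in A',\ \Phi,\Psi\in A'').
\]
It makes $A''$ a Banach algebra that contains $A$ as a subalgebra. By Goldstine's theorem every element of $A''$ is the weak-$*$ limit of a net in $A$, and the definition says that
\begin{equation}\label{eq:first}
\Phi\,\square\,\Psi=\lim_\alpha\lim_\gamma a_\alpha b_\gamma\quad\text{(weak-$*$)}\quad\text{whenever } a_\alpha\to\Phi,\ b_\gamma\to\Psi \text{ weak-$*$},\ a_\alpha,b_\gamma\in A .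
\end{equation}

Since the product of $A''$ is determined by that of $A$, one expects cohomological properties of $A''$ to reflect those of $A$. It is known that $A$ is amenable if $(A'',\square)$ is amenable (Gourdeau). It is also known that $A$ is weakly amenable if $(A'',\square)$ is weakly amenable and $A$ is a \emph{dual Banach algebra}, meaning that $A=E'$ for a closed submodule $E$ of $A'$. For reflexive $A$ there is nothing to prove. The following question is posed in \cite{BASC}:
\begin{quote}
\emph{Let $A$ be a Banach algebra such that $(A'',\square)$ is weakly amenable. Must $A$ be weakly amenable?}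
\end{quote}
The cases above suggest the answer yes. The answer is no. In Section~\ref{sec:construction} we attach to Banach spaces $M,Z$ and bilinear forms $p,q$ on $M\times Z$ of norm at most $1$ a unital Banach algebra $\mathfrak A(M,Z;p,q)$.

\begin{theorem}\label{thm:main}
Let $A=\mathfrak A(\ell^1,c_0;\beta,\beta)$, where $\beta(f,z)=\sum_n f(n)z(n)$. Then $(A'',\square)$ is weakly amenable, but $A$ is not.
\end{theorem}

The proof has two independent parts. Theorem~\ref{thm:H1} shows that $\mathfrak A(M,Z;p,q)$ is weakly amenable exactly when $p$ and $q$ are linearly independent. Proposition~\ref{prop:bidual} shows that its second dual is an algebra of the same family, in which $p$ and $q$ are extended to $M''\times Z''$ by iterated limits taken in opposite orders. Two equal forms can therefore become independent. Theorem~\ref{thm:general} determines for which $\beta$ this happens and treats the second Arens product and the higher duals.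

\section{Two orders of limits}\label{sec:arens}

The \emph{second Arens product} $\Diamond$ is defined by $\langle a,\lambda\cdot\Phi\rangle=\langle\Phi,a\cdot\lambda\rangle$ and $\langle\Phi\,\Diamond\,\Psi,\lambda\rangle=\langle\Psi,\lambda\cdot\Phi\rangle$. In the notation of \eqref{eq:first}, $\Phi\,\Diamond\,\Psi=\lim_\gamma\lim_\alpha a_\alpha b_\gamma$. Thus the outer limit runs over the left factor for $\square$ and over the right factor for $\Diamond$. The algebra $A$ is \emph{Arens regular} if $\square=\Diamond$. The even duals $A^{(2k)}$ are defined by $A^{(0)}=A$ and $A^{(2k+2)}=(A^{(2k)})''$, with one of the two products chosen at each stage.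

The same two constructions apply to a bounded bilinear form $p$ on $M\times Z$, where $M,Z$ are Banach spaces and $\|p\|=\sup\{|p(m,z)|:\|m\|,\|z\|\le1\}$. Since $p(m,\cdot)\in Z'$ and $p(\cdot,z)\in M'$, we may define, for $\Phi\in M''$ and $\zeta\in Z''$,
\begin{align*}
p^{\square}(\Phi,\zeta)&=\big\langle\Phi,\ m\mapsto\langle\zeta,p(m,\cdot)\rangle\big\rangle=\lim_\alpha\lim_\gamma p(m_\alpha,z_\gamma),\\
p^{\Diamond}(\Phi,\zeta)&=\big\langle\zeta,\ z\mapsto\langle\Phi,p(\cdot,z)\rangle\big\rangle=\lim_\gamma\lim_\alpha p(m_\alpha,z_\gamma),
\end{align*}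
where $m_\alpha\to\Phi$ and $z_\gamma\to\zeta$ weak-$*$, with $m_\alpha\in M$ and $z_\gamma\in Z$. These \emph{Arens extensions} are bilinear forms on $M''\times Z''$. They extend $p$ (take constant nets), and they have norm at most $\|p\|$: the functional $m\mapsto\langle\zeta,p(m,\cdot)\rangle$ has norm at most $\|p\|\|\zeta\|$, and $z\mapsto\langle\Phi,p(\cdot,z)\rangle$ has norm at most $\|p\|\|\Phi\|$.

\begin{lemma}\label{lem:indep}
\begin{enumerate}
\item[(a)] If $p,q$ are linearly independent bilinear forms on $M\times Z$, then any bilinear forms on $M''\times Z''$ that extend $p$ and $q$ are linearly independent.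
\item[(b)] For a bounded bilinear form $\beta$ on $M\times Z$, the forms $\beta^{\square}$ and $\beta^{\Diamond}$ are linearly independent if and only if $\beta^{\square}\ne\beta^{\Diamond}$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) A linear relation between the extensions restricts to the same relation between $p$ and $q$.

(b) Equal forms are dependent. Suppose that $\beta^{\square}\ne\beta^{\Diamond}$. Then $\beta\ne0$, since both extensions of $0$ are $0$. If $s\beta^{\Diamond}=t\beta^{\square}$, restriction to $M\times Z$ gives $(s-t)\beta=0$, so $s=t$; then $s(\beta^{\Diamond}-\beta^{\square})=0$ gives $s=t=0$.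
\end{proof}

The pairing of a space with its dual is the basic form whose extensions differ.

\begin{lemma}\label{lem:pairing}
Let $Z$ be a Banach space, $M=Z'$ and $\beta(f,z)=f(z)$. For $\Phi\in M''=Z'''$ and $\zeta\in Z''$,
\[
\beta^{\square}(\Phi,\zeta)=\langle\Phi,\zeta\rangle,\qquad \beta^{\Diamond}(\Phi,\zeta)=\langle\zeta,\Phi|_Z\rangle .
\]
If $Z$ is not reflexive, then $\beta^{\square}\ne\beta^{\Diamond}$.
\end{lemma}

\begin{proof}
We have $\beta(f,\cdot)=f$, so the functional $f\mapsto\langle\zeta,\beta(f,\cdot)\rangle$ on $M$ is $\zeta$; this gives the first formula. The functional $\beta(\cdot,z)$ is the image of $z$ in $Z''$, so $z\mapsto\langle\Phi,\beta(\cdot,z)\rangle$ is $\Phi|_Z\in Z'$; this gives the second. If $Z$ is not reflexive, it is a proper closed subspace of $Z''$, and the Hahn--Banach theorem gives $\zeta\in Z''$ and $\Phi\in Z'''$ with $\Phi|_Z=0$ and $\langle\Phi,\zeta\rangle\ne0$. Then $\beta^{\Diamond}(\Phi,\zeta)=0\ne\beta^{\square}(\Phi,\zeta)$.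
\end{proof}

\begin{example}\label{ex:c0}
For $Z=c_0$ we have $M=\ell^1$, $Z''=\ell^\infty$, $M''=(\ell^\infty)'$, and the difference shows on sequences. Let $\delta_j\in\ell^1$ be the $j$th unit vector and $\chi_k=(1,\dots,1,0,0,\dots)\in c_0$ with $k$ ones. Then $\beta(\delta_j,\chi_k)$ is $1$ for $j\le k$ and $0$ for $j>k$, so
\[
\lim_j\lim_k\beta(\delta_j,\chi_k)=1,\qquad \lim_k\lim_j\beta(\delta_j,\chi_k)=0 .
\]
Correspondingly, let $\zeta=(1,1,1,\dots)$, the weak-$*$ limit of $(\chi_k)$, and let $\Phi\in(\ell^\infty)'$ assign to each convergent sequence its limit; a Banach limit or a weak-$*$ cluster point of $(\delta_j)$ will do. Then $\Phi|_{c_0}=0$, so $\beta^{\square}(\Phi,\zeta)=1$ and $\beta^{\Diamond}(\Phi,\zeta)=0$.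
\end{example}

\section{Derivations as forms and the extension problem}\label{sec:forms}

A bounded linear map $D\colon A\to A'$ is the same thing as a bounded bilinear form on $A\times A$, namely $\omega_D(a,c)=\langle c,D(a)\rangle$. Since $\langle c,a\cdot D(b)\rangle=\omega_D(b,ca)$ and $\langle c,D(a)\cdot b\rangle=\omega_D(a,bc)$, the map $D$ is a derivation if and only if $\omega=\omega_D$ satisfies
\begin{equation}\label{eq:der}
\omega(ab,c)=\omega(b,ca)+\omega(a,bc)\qquad(a,b,c\in A).
\end{equation}
The inner derivation $a\mapsto a\cdot\lambda-\lambda\cdot a$ has the form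
\begin{equation}\label{eq:inner}
\omega(a,c)=\lambda(ca)-\lambda(ac).
\end{equation}

Give $A''$ either Arens product. A form on $A''\times A''$ that satisfies \eqref{eq:der} restricts to such a form on $A\times A$, and the form \eqref{eq:inner} of $\Lambda\in A'''$ restricts to that of $\Lambda|_A$. Restriction thus induces a linear map
\[
\rho\colon H^1(A'',A''')\to H^1(A,A').
\]
If every form on $A$ satisfying \eqref{eq:der} extends to such a form on $A''$, then $\rho$ is onto, and weak amenability passes from $A''$ to $A$. The question is therefore an extension problem.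

For a dual Banach algebra $A=E'$ the extension exists. Let $\pi\colon A''\to E'=A$ be the restriction $\Phi\mapsto\Phi|_E$, a bounded map that is the identity on $A$. For $x\in E$ and nets as in \eqref{eq:first}, the elements $x\cdot a_\alpha$ and $\pi(\Psi)\cdot x$ lie in $E$, because $E$ is a submodule. Hence
\[
\langle\Phi\,\square\,\Psi,x\rangle=\lim_\alpha\lim_\gamma\langle b_\gamma,x\cdot a_\alpha\rangle=\lim_\alpha\langle \pi(\Psi),x\cdot a_\alpha\rangle=\lim_\alpha\langle a_\alpha,\pi(\Psi)\cdot x\rangle=\langle\pi(\Phi)\pi(\Psi),x\rangle .
\]
So $\pi$ is a homomorphism, and $(\Phi,\Psi)\mapsto\omega(\pi(\Phi),\pi(\Psi))$ extends $\omega$ and satisfies \eqref{eq:der}.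

Without such a $\pi$ one would let $a\to\Phi$, $b\to\Psi$, $c\to\Theta$ in \eqref{eq:der}, one variable after another. The identity contains the products $ab$, $bc$ and $ca$. To obtain $\square$ in each of them from \eqref{eq:first}, the limit in $a$ should be outside the limit in $b$, the limit in $b$ outside the limit in $c$, and the limit in $c$ outside the limit in $a$. No ordering does all three. This is a reason for doubt and not yet a counterexample: we need an algebra in which a conflict of orders rules out every extension, and in which all derivations of $A''$ can be listed.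

\section{Algebras of matrix type}\label{sec:matrix}

Idempotents make derivations computable, because they force a derivation to respect a grading.

\begin{definition}\label{def:matrix}
A Banach algebra $A$ is of \emph{matrix type} if it is the $\ell^1$-direct sum of closed subspaces $A_{ij}$ $(1\le i,j\le n)$ such that
\begin{enumerate}
\item[(M1)] $A_{ij}A_{jk}\subset A_{ik}$, and $A_{ij}A_{kl}=0$ if $j\ne k$;
\item[(M2)] $A_{ii}=\mathbb Ce_i$ is one-dimensional, and $e_ia=a=ae_j$ for $a\in A_{ij}$;
\item[(M3)] $A_{ij}A_{ji}=0$ if $i\ne j$.
\end{enumerate}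
\end{definition}

The $e_i$ are orthogonal idempotents, and $1=e_1+\dots+e_n$ is an identity for $A$. (Its norm need not be $1$. The norm $a\mapsto\sup_{\|b\|\le1}\|ab\|$ is an equivalent algebra norm in which it is, and neither weak amenability nor the Arens products depend on the choice between equivalent norms.) We picture $A$ as a directed graph on the vertices $1,\dots,n$, with an arrow $i\to j$ when $i\ne j$ and $A_{ij}\ne0$. The next proposition says that a class in $H^1(A,A')$ is a choice of a form for each pair of opposite arrows, subject to one condition for each directed triangle.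

\begin{proposition}\label{prop:matrix}
Let $A$ be of matrix type and let $\mathcal C(A)$ be the space of bounded bilinear forms $\omega$ on $A\times A$ such that
\begin{enumerate}
\item[(i)] $\omega(A_{ij},A_{kl})=0$ unless $i\ne j$ and $(k,l)=(j,i)$;
\item[(ii)] $\omega(a,b)=-\omega(b,a)$ for $a,b\in A$;
\item[(iii)] $\omega(ab,c)+\omega(bc,a)+\omega(ca,b)=0$ for $a\in A_{ij}$, $b\in A_{jk}$, $c\in A_{ki}$ with $i,j,k$ distinct.
\end{enumerate}
Every $\omega\in\mathcal C(A)$ is the form of a continuous derivation $A\to A'$, and every class in $H^1(A,A')$ contains exactly one such derivation. Hence $H^1(A,A')\cong\mathcal C(A)$. The element of $\mathcal C(A)$ attached to the class of $D$ agrees with $\omega_D$ on $A_{ij}\times A_{ji}$ for all $i\ne j$.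
\end{proposition}

\begin{proof}
Call a continuous derivation $D$ \emph{normalized} if $D(e_i)=0$ for all $i$.

\emph{Step 1: every class contains a normalized derivation.} We need $\lambda\in A'$ with $D(e_i)=e_i\cdot\lambda-\lambda\cdot e_i$ for all $i$ at once. If $\lambda$ has this property, then $\sum_jD(e_j)\cdot e_j=\sum_je_j\cdot\lambda\cdot e_j-\lambda$, and the first sum on the right commutes with every $e_i$. So the candidate is $\lambda=-\mu$ with $\mu=\sum_jD(e_j)\cdot e_j$. By orthogonality $\mu\cdot e_i=D(e_i)\cdot e_i$. From $e_i\cdot D(e_j)=D(e_ie_j)-D(e_i)\cdot e_j$ and $\sum_je_j=1$ we get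
\[
e_i\cdot\mu=\sum_j D(e_ie_j)\cdot e_j-\sum_jD(e_i)\cdot e_j=D(e_i)\cdot e_i-D(e_i).
\]
Hence $D(e_i)=\mu\cdot e_i-e_i\cdot\mu=e_i\cdot\lambda-\lambda\cdot e_i$, and $D$ minus the inner derivation given by $\lambda$ is normalized.

\emph{Step 2: if $D$ is normalized, then $\omega=\omega_D\in\mathcal C(A)$.} For $a\in A_{ij}$,
\[
D(a)=D(e_iae_j)=e_i\cdot D(ae_j)=e_i\cdot D(a)\cdot e_j ,
\]
so $\omega(a,c)=\omega(a,e_jce_i)$, which is $0$ for $c\in A_{kl}$ unless $(k,l)=(j,i)$. Also $\omega(A_{ii},A)=0$, because $A_{ii}$ is spanned by $e_i$. This is (i). By (i) it suffices to prove (ii) for $a\in A_{ij}$, $b\in A_{ji}$ with $i\ne j$. Then \eqref{eq:der} with $c=e_i$ reads $\omega(ab,e_i)=\omega(b,a)+\omega(a,b)$, and the left side is $0$. Under (ii), identity \eqref{eq:der} is the same as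
\begin{equation}\label{eq:cyclic}
\omega(ab,c)+\omega(bc,a)+\omega(ca,b)=0,
\end{equation}
which gives (iii).

\emph{Step 3: every $\omega\in\mathcal C(A)$ comes from a normalized derivation.} By (ii) we must prove \eqref{eq:cyclic} for all $a,b,c$, and by trilinearity we may take $a\in A_{ij}$, $b\in A_{kl}$, $c\in A_{gh}$. If $\omega(ab,c)\ne0$, then $j=k$ by (M1), so $ab\in A_{il}$, and $(g,h)=(l,i)$ by (i). The conditions $j=k$, $l=g$, $h=i$ and the identity \eqref{eq:cyclic} are invariant under cyclic permutation of $(a,b,c)$, so all three terms vanish unless these conditions hold. Let then $a\in A_{ij}$, $b\in A_{jk}$, $c\in A_{ki}$. If $i,j,k$ are distinct, \eqref{eq:cyclic} is (iii). Otherwise one of $a,b,c$ lies in a diagonal component, and after a cyclic permutation and a scaling we have $k=i$ and $c=e_i$. Then $bc=b$ and $ca=a$, and the left side of \eqref{eq:cyclic} is $\omega(ab,e_i)+\omega(b,a)+\omega(a,b)$, which is $0$ by (i) and (ii). The derivation is normalized because $\omega(e_i,\cdot)=0$.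

\emph{Step 4: uniqueness.} Let $\omega$ be the form \eqref{eq:inner} of an inner derivation, and let $a\in A_{ij}$, $c\in A_{ji}$ with $i\ne j$. By (M3), $ac=ca=0$, so $\omega(a,c)=0$. Therefore two derivations in the same class have forms that agree on every $A_{ij}\times A_{ji}$ with $i\ne j$. By (i), an element of $\mathcal C(A)$ is determined by these restrictions. This gives uniqueness and the last assertion.
\end{proof}

Hypothesis (M3) entered only in Step 4, where it prevents inner derivations from absorbing an element of $\mathcal C(A)$. That $A_{ii}$ is one-dimensional was used in Steps 2 and 3 to dispose of the diagonal.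

\begin{example}\label{ex:two}
Let $n=2$, $A_{12}=X$, $A_{21}=Y$. There is no triangle, so $H^1(A,A')$ is the space of all bounded bilinear forms on $X\times Y$, and $A$ is weakly amenable if and only if $X=0$ or $Y=0$. Every form extends to $X''\times Y''$, by either Arens extension, and nothing in the algebra prefers one extension to another. To constrain the extension we need triangles.
\end{example}

\section{One triangle and two triangles}\label{sec:construction}

Fix Banach spaces $M,Z$ and bilinear forms $p,q$ on $M\times Z$ with $\|p\|,\|q\|\le1$. We want a pair of opposite components $A_{14}=M$ and $A_{41}=Z$, and we want to control the form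
\[
\sigma(m,z)=\omega(m_{14},z_{41})\qquad(\omega\in\mathcal C(A)).
\]
Here $x_{ij}$ denotes the copy in $A_{ij}$ of a vector $x$, and $u_{ij}$ denotes $1\in A_{ij}$ when $i\ne j$ and $A_{ij}=\mathbb C$.

\subsection*{One triangle}
Take the vertices $1,2,4$, put $A_{12}=A_{14}=M$, $A_{41}=Z$, $A_{24}=A_{42}=\mathbb C$, $A_{21}=0$, and let the only nonzero products of off-diagonal components be
\[
m_{12}\,u_{24}=m_{14},\qquad z_{41}\,m_{12}=p(m,z)\,u_{42}.
\]
(This is a subalgebra of the algebra of Lemma~\ref{lem:algebra}, so it is a Banach algebra of matrix type.) A form with (i) and (ii) is given by $\sigma$ and the scalar $s=\omega(u_{24},u_{42})$. The only directed triangle is $1\to2\to4\to1$. For $a=m_{12}$, $b=u_{24}$, $c=z_{41}$ we have $bc\in A_{21}=0$, and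
\begin{equation}\label{eq:tri1}
\omega(ab,c)+\omega(bc,a)+\omega(ca,b)=\omega(m_{14},z_{41})+0+p(m,z)\,\omega(u_{42},u_{24})=\sigma(m,z)-s\,p(m,z).
\end{equation}
So (iii) says that $\sigma=sp$, and $H^1(A,A')\cong\mathbb C$ with coordinate $s$. The triangle ties $\sigma$ to a product of the algebra.

This algebra is not a counterexample, but it selects an extension. In the product $z_{41}m_{12}$ the factor $z$ stands on the left, so under $\square$ the limit in $z$ is the outer one, and the product in $A''$ is given by $p^{\Diamond}$. The components $A_{24}$ and $A_{42}$ are one-dimensional, so they and the scalar $s$ do not change. The same computation in $A''$ then forces $\sigma$ to extend to $s\,p^{\Diamond}$ and to nothing else. A second triangle through the arrow $4\to1$, in which $m$ stands to the left of $z$, will force an extension of type $\square$.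

\subsection*{Two triangles}
Let $\mathfrak A=\mathfrak A(M,Z;p,q)$ be the $\ell^1$-direct sum of the Banach spaces
\[
(A_{ij})_{1\le i,j\le4}=\begin{pmatrix}\mathbb C&M&\mathbb C&M\\ 0&\mathbb C&0&\mathbb C\\ \mathbb C&0&\mathbb C&M\\ Z&\mathbb C&0&\mathbb C\end{pmatrix},
\]
and let $e_i=1\in A_{ii}$. Define a bilinear product by $A_{ij}A_{kl}=0$ for $j\ne k$, by $e_ia=a=ae_j$ for $a\in A_{ij}$, by
\begin{equation}\label{eq:products}
m_{12}\,u_{24}=m_{14},\qquad u_{13}\,m_{34}=m_{14},\qquad z_{41}\,m_{12}=p(m,z)\,u_{42},\qquad m_{34}\,z_{41}=q(m,z)\,u_{31},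
\end{equation}
and by declaring every other product of two off-diagonal components to be zero; see Figure~\ref{fig:graph}. Let $R$ be the sum of the off-diagonal components.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[>=stealth]
\node[circle,draw] (v1) at (0,1.7) {$1$};
\node[circle,draw] (v2) at (-3,0) {$2$};
\node[circle,draw] (v3) at (3,0) {$3$};
\node[circle,draw] (v4) at (0,-1.7) {$4$};
\draw[->] (v1) to node[above left] {$M$} (v2);
\draw[->] (v2) to[bend right=14] node[below left] {$\mathbb C$} (v4);
\draw[->] (v4) to[bend right=14] node[above right] {$\mathbb C$} (v2);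
\draw[->] (v1) to[bend right=14] node[left] {$M$} (v4);
\draw[->] (v4) to[bend right=14] node[right] {$Z$} (v1);
\draw[->] (v1) to[bend left=14] node[above right] {$\mathbb C$} (v3);
\draw[->] (v3) to[bend left=14] node[below left] {$\mathbb C$} (v1);
\draw[->] (v3) to node[below right] {$M$} (v4);
\end{tikzpicture}
\caption{The off-diagonal components of $\mathfrak A(M,Z;p,q)$: an arrow from $i$ to $j$ labeled $X$ means $A_{ij}=X$. The nonzero products of off-diagonal components follow the paths $1\to2\to4$, $1\to3\to4$, $4\to1\to2$ (given by $p$) and $3\to4\to1$ (given by $q$). The directed triangles $1\to2\to4\to1$ and $1\to3\to4\to1$ share the arrow $4\to1$.}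
\label{fig:graph}
\end{figure}

\begin{lemma}\label{lem:algebra}
$\mathfrak A$ is a unital Banach algebra of matrix type, and $R$ is an ideal of codimension $4$ with $R^3=0$.
\end{lemma}

\begin{proof}
Conditions (M1) and (M2) hold by definition, and (M3) holds because no product in \eqref{eq:products} is of the form $A_{ij}A_{ji}$. The products in \eqref{eq:products} take values in $A_{14}$, $A_{42}$ and $A_{31}$, and none of these three components occurs as a factor in \eqref{eq:products}. Hence $R^2\subset R$ and $R^2R=0=RR^2$. Since $e_iR+Re_i\subset R$, the subspace $R$ is an ideal; its complement is spanned by $e_1,\dots,e_4$.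

For associativity take $a\in A_{ij}$, $b\in A_{kl}$, $c\in A_{gh}$. If $j\ne k$, then $ab=0$, and $a(bc)=0$ because $bc\in A_{kh}$; if $l\ne g$, then $bc=0$, and $(ab)c=0$ because $ab\in A_{il}$. Let $j=k$ and $l=g$. If $a=e_i$, both $(ab)c$ and $a(bc)$ equal $bc$; if $b=e_j$, both equal $ac$; if $c=e_l$, both equal $ab$. If $a,b,c\in R$, both are $0$.

Each product of two components satisfies $\|xy\|\le\|x\|\|y\|$; this is the only use of $\|p\|,\|q\|\le1$. For $a=\sum a_{ij}$ and $b=\sum b_{kl}$ it follows that $\|ab\|\le\sum\|a_{ij}\|\|b_{kl}\|=\|a\|\|b\|$.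
\end{proof}

\begin{theorem}\label{thm:H1}
The map that sends the class of $D$ to $(s,t)=\big(\langle u_{42},D(u_{24})\rangle,\langle u_{31},D(u_{13})\rangle\big)$ is an isomorphism
\[
H^1(\mathfrak A,\mathfrak A')\cong\{(s,t)\in\mathbb C^2:\ sp=tq\}.
\]
In particular, $\mathfrak A(M,Z;p,q)$ is weakly amenable if and only if $p$ and $q$ are linearly independent.
\end{theorem}

\begin{proof}
By Proposition~\ref{prop:matrix} we must describe $\mathcal C(\mathfrak A)$, and the map in the statement sends $\omega\in\mathcal C(\mathfrak A)$ to $s=\omega(u_{24},u_{42})$, $t=\omega(u_{13},u_{31})$.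

Since $A_{21}=A_{23}=A_{32}=A_{43}=0$, the pairs $i\ne j$ for which both $A_{ij}$ and $A_{ji}$ can be nonzero are $\{1,4\}$, $\{2,4\}$, $\{1,3\}$. So the bounded forms $\omega$ with (i) and (ii) correspond bijectively to the triples $(\sigma,s,t)$, where $\sigma$ is a bounded bilinear form on $M\times Z$ and $s,t\in\mathbb C$.

Condition (iii) is invariant under cyclic permutation and is empty if one of $A_{ij},A_{jk},A_{ki}$ is $0$, so it has to be imposed once for each directed triangle. A triangle through both $2$ and $3$ uses $A_{23}$ or $A_{32}$, which are $0$. On $\{1,2,4\}$ the cycle $1\to4\to2\to1$ uses $A_{21}=0$, and on $\{1,3,4\}$ the cycle $1\to4\to3\to1$ uses $A_{43}=0$. There remain $1\to2\to4\to1$ and $1\to3\to4\to1$. For the first, \eqref{eq:tri1} shows that (iii) is equivalent to $\sigma=sp$. For the second take $a=u_{13}$, $b=m_{34}$, $c=z_{41}$. Then $ca\in A_{43}=0$, and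
\[
\omega(ab,c)+\omega(bc,a)+\omega(ca,b)=\omega(m_{14},z_{41})+q(m,z)\,\omega(u_{31},u_{13})+0=\sigma(m,z)-t\,q(m,z),
\]
so (iii) is equivalent to $\sigma=tq$.

Thus $\mathcal C(\mathfrak A)$ consists of the triples with $\sigma=sp=tq$. Such a triple is determined by $(s,t)$, and it exists exactly when $sp=tq$. Finally, $\{(s,t):sp=tq\}=0$ if and only if $p$ and $q$ are linearly independent.
\end{proof}

\begin{example}\label{ex:finite}
A finite-dimensional pair models the inclusion $A\subset A''$ of Theorem~\ref{thm:main}. Let $M=Z=\mathbb C$ and $\beta(m,z)=mz$. The algebra $A_0=\mathfrak A(\mathbb C,\mathbb C;\beta,\beta)$ has dimension $12$, and $H^1(A_0,A_0')\cong\{(s,t):s=t\}$ is one-dimensional. Embed $Z$ in $\mathbb C^2$, with the maximum norm, by $z\mapsto(z,z)$. The forms $p(m,w)=mw_1$ and $q(m,w)=mw_2$ on $\mathbb C\times\mathbb C^2$ both extend $\beta$ and are linearly independent. So $A_1=\mathfrak A(\mathbb C,\mathbb C^2;p,q)$ is a weakly amenable algebra of dimension $13$ that contains $A_0$. The derivation of $A_0$ with $s=t=1$ does not extend to $A_1$, since at $m=1$, $w=(0,1)$ the two triangles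 would require $\sigma=0$ and $\sigma=1$. Here we split $\beta$ by hand; in infinite dimensions the passage to the second dual can do it.
\end{example}

\begin{remark}\label{rem:zeros}
The zeros in the matrix $(A_{ij})$ matter. Suppose that we put $A_{21}=\mathbb C$ and let its products with all off-diagonal components be zero. No product of off-diagonal components takes a nonzero value in $A_{12}$ or $A_{21}$, so every bounded form on $A_{12}\times A_{21}$, extended antisymmetrically and by zero, satisfies (iii). The algebra is then not weakly amenable for any $p,q$ when $M\ne0$.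
\end{remark}

\section{The second dual}\label{sec:bidual}

Theorem~\ref{thm:H1} applies to $\mathfrak A''$ because the family is closed under second duals.

\begin{proposition}\label{prop:bidual}
We have
\[
(\mathfrak A(M,Z;p,q)'',\square)=\mathfrak A(M'',Z'';p^{\Diamond},q^{\square}),\qquad
(\mathfrak A(M,Z;p,q)'',\Diamond)=\mathfrak A(M'',Z'';p^{\square},q^{\Diamond}).
\]
\end{proposition}

\begin{proof}
Write $A=\mathfrak A(M,Z;p,q)$. The algebras on the right are defined, because the extended forms have norm at most $1$. The dual of a finite $\ell^1$-sum is the $\ell^\infty$-sum of the duals, and conversely, so $A''$ is the $\ell^1$-sum of the spaces $A_{ij}''$; these are $M''$, $Z''$, $\mathbb C$ or $0$ in the required positions. A functional $\lambda\in A'$ acts on $A_{ij}''$ through its component in $A_{ij}'$, so a net in $A_{ij}$ that converges weak-$*$ in $A_{ij}''$ has the same weak-$*$ limit in $A''$. By bilinearity and Goldstine's theorem it suffices to apply \eqref{eq:first} to nets that lie in single components.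

If $A_{ij}A_{kl}=0$, then $A_{ij}''\,\square\,A_{kl}''=0$. If $a_\alpha\to\Psi\in A_{ij}''$ with $a_\alpha\in A_{ij}$, then $e_i\,\square\,\Psi=\lim_\alpha e_ia_\alpha=\Psi$ and $\Psi\,\square\,e_j=\lim_\alpha a_\alpha e_j=\Psi$. Let $m_\alpha\to\Phi\in M''$ and $z_\gamma\to\zeta\in Z''$. Then $\Phi_{12}\,\square\,u_{24}$ and $u_{13}\,\square\,\Phi_{34}$ both equal $\lim_\alpha(m_\alpha)_{14}=\Phi_{14}$. In the remaining two products the outer limit runs over the left factor:
\begin{align*}
\zeta_{41}\,\square\,\Phi_{12}&=\lim_\gamma\lim_\alpha p(m_\alpha,z_\gamma)\,u_{42}=p^{\Diamond}(\Phi,\zeta)\,u_{42},\\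
\Phi_{34}\,\square\,\zeta_{41}&=\lim_\alpha\lim_\gamma q(m_\alpha,z_\gamma)\,u_{31}=q^{\square}(\Phi,\zeta)\,u_{31}.
\end{align*}
This is the first identity. For $\Diamond$ the outer limit runs over the right factor. That changes only the last two products, the others being $0$ or single limits, and it replaces $p^{\Diamond}$ by $p^{\square}$ and $q^{\square}$ by $q^{\Diamond}$.
\end{proof}

The coordinates $s,t$ of Theorem~\ref{thm:H1} are read off from the elements $u_{ij}$, which lie in $A$. So for $(A'',\square)$ the restriction map $\rho$ of Section~\ref{sec:forms} is the inclusion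
\[
\{(s,t):sp^{\Diamond}=tq^{\square}\}\subset\{(s,t):sp=tq\},
\]
and a counterexample is a case in which the left side is $0$ and the right side is not.

\section{The counterexamples}\label{sec:counter}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The pair $(\beta,\beta)$ is linearly dependent, so $A$ is not weakly amenable by Theorem~\ref{thm:H1}. Explicitly, the derivation $D$ with $s=t=1$ has $\langle z_{41},D(f_{14})\rangle=\beta(f,z)$, which is $1$ when $f$ and $z$ are the first unit vectors of $\ell^1$ and $c_0$; by \eqref{eq:inner} an inner derivation gives $0$ there, since $f_{14}z_{41}=z_{41}f_{14}=0$.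

By Proposition~\ref{prop:bidual}, $(A'',\square)=\mathfrak A((\ell^\infty)',\ell^\infty;\beta^{\Diamond},\beta^{\square})$. By Example~\ref{ex:c0}, $\beta^{\Diamond}\ne\beta^{\square}$, so these forms are linearly independent by Lemma~\ref{lem:indep}(b). By Theorem~\ref{thm:H1}, $(A'',\square)$ is weakly amenable.
\end{proof}

The spaces $\ell^1$ and $c_0$ were used only to make the two extensions of $\beta$ differ. Within the family this condition is also necessary.

\begin{theorem}\label{thm:general}
Let $\beta$ be a bilinear form on $M\times Z$ with $\|\beta\|\le1$, and let $A_\beta=\mathfrak A(M,Z;\beta,\beta)$. This is a unital Banach algebra with an ideal $R$ of codimension $4$ satisfying $R^3=0$.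
\begin{enumerate}
\item[(1)] $A_\beta$ is never weakly amenable, and $\dim H^1(A_\beta,A_\beta')=1$ if $\beta\ne0$.
\item[(2)] The following are equivalent: \emph{(a)} $(A_\beta'',\square)$ is weakly amenable; \emph{(b)} $(A_\beta'',\Diamond)$ is weakly amenable; \emph{(c)} $\beta^{\square}\ne\beta^{\Diamond}$; \emph{(d)} $A_\beta$ is not Arens regular.
\item[(3)] If these conditions hold, then every even dual $A_\beta^{(2k)}$, $k\ge1$, is weakly amenable, for any choice of the first or second Arens product at each stage.
\item[(4)] For every non-reflexive Banach space $Z$, with $M=Z'$ and $\beta(f,z)=f(z)$, the algebra $A_\beta$ is not weakly amenable, while all $A_\beta^{(2k)}$, $k\ge1$, are weakly amenable for either Arens product at each stage.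
\end{enumerate}
\end{theorem}

\begin{proof}
The first assertion is Lemma~\ref{lem:algebra}.

(1) By Theorem~\ref{thm:H1}, $H^1(A_\beta,A_\beta')\cong\{(s,t):(s-t)\beta=0\}$. This space contains $(1,1)$, and it is the line $s=t$ if $\beta\ne0$.

(2) By Proposition~\ref{prop:bidual},
\[
(A_\beta'',\square)=\mathfrak A(M'',Z'';\beta^{\Diamond},\beta^{\square}),\qquad (A_\beta'',\Diamond)=\mathfrak A(M'',Z'';\beta^{\square},\beta^{\Diamond}).
\]
By Theorem~\ref{thm:H1}, each of (a) and (b) is equivalent to the linear independence of $\beta^{\square}$ and $\beta^{\Diamond}$, which is (c) by Lemma~\ref{lem:indep}(b). The two displayed algebras have the same underlying space, and their products can differ only on $A_{41}''\times A_{12}''$ and $A_{34}''\times A_{41}''$, where one is given by $\beta^{\Diamond}$ and the other by $\beta^{\square}$. So $\square=\Diamond$ if and only if $\beta^{\square}=\beta^{\Diamond}$, and (c) is equivalent to (d).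

(3) By induction and Proposition~\ref{prop:bidual}, $A_\beta^{(2k)}=\mathfrak A(M^{(2k)},Z^{(2k)};p_k,q_k)$, where $M^{(2k)},Z^{(2k)}$ are the $2k$th dual spaces, $\{p_1,q_1\}=\{\beta^{\square},\beta^{\Diamond}\}$, and $p_{k+1},q_{k+1}$ are Arens extensions of $p_k,q_k$. The forms $p_1,q_1$ are linearly independent, as in (2), and Lemma~\ref{lem:indep}(a) carries this to every $k$. Apply Theorem~\ref{thm:H1}.

(4) Here $\|\beta\|\le1$, and $\beta^{\square}\ne\beta^{\Diamond}$ by Lemma~\ref{lem:pairing}. Apply (1), (2) and (3).
\end{proof}

\begin{remark}\label{rem:dual}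
If $\beta^{\square}\ne\beta^{\Diamond}$, then $A_\beta$ is not a dual Banach algebra, since for dual Banach algebras weak amenability passes from $(A'',\square)$ to $A$. This holds even when $A_\beta$ is a dual Banach space, as it is for $Z=\ell^1$, $M=\ell^\infty$ in part (4).
\end{remark}

\begin{remark}\label{rem:scope}
The counterexamples $A_\beta$ are noncommutative, since $e_1u_{13}=u_{13}$ and $u_{13}e_1=0$, and by Theorem~\ref{thm:general}(2) they are not Arens regular. We make no claim about the question restricted to commutative or to Arens regular algebras.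
\end{remark}

\begin{thebibliography}{1}

\bibitem{BASC}
\emph{Banach Algebras on Semigroups and on their Compactifications},
\texttt{https://www.research.lancs.ac.uk/\allowbreak portal/\allowbreak services/\allowbreak downloadRegister/\allowbreak 15589944/\allowbreak AMSseconddualsfinal.pdf}

\end{thebibliography}
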